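# Grothendieck's inequality for matrices of functions in $L_p$, $0<p<1$

## 1. Signed sums, Hilbert space coefficients, and the role of convexity

Fix $0<p<1$. The space $L_p(0,1)$ carries the quasi-norm $\|f\|=(\int_0^1|f|^p\,dt)^{1/p}$. Take an $n\times n$ matrix of functions $f_{jk}\in L_p(0,1)$ and suppose that all its signed sums are small:
$$\Big\|\sum_{j,k}\epsilon_j\delta_kf_{jk}\Big\|\le1\qquad\text{for all }\epsilon_j=\pm1,\ \delta_k=\pm1 .$$
Now replace the coefficients $\epsilon_j\delta_k$ by inner products $(u_j,v_k)$ of vectors in the unit ball of real $\ell_2$. Is there a constant $K=K(p)$, independent of $n$ and of the matrix, such that always $\|\sum_{j,k}(u_j,v_k)f_{jk}\|\le K$?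

A natural first guess is **no**, and here is the reason for it. For a matrix $a$ of real numbers this is the classical Grothendieck inequality: if $|\sum\epsilon_j\delta_ka_{jk}|\le1$ for all signs, then $|\sum(u_j,v_k)a_{jk}|\le K_G$, with $K_G$ absolute. By separation, this says that the matrix $((u_j,v_k))$ lies in $K_G$ times the convex hull of the sign matrices $(\epsilon_j\delta_k)$. (This hull is compact, convex and symmetric. If $m=((u_j,v_k))$ were outside $K_G$ times the hull, a separating matrix $a$ would satisfy $\sum m_{jk}a_{jk}>K_G\max_{\epsilon,\delta}|\sum\epsilon_j\delta_ka_{jk}|$, which contradicts the inequality.) So we may write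
$$\sum_{j,k}(u_j,v_k)f_{jk}=K_G\sum_i\lambda_iS_i,\qquad \lambda_i\ge0,\ \sum_i\lambda_i=1,$$
where each $S_i$ is a signed sum of the $f_{jk}$. In a Banach space we would be done. In $L_p$ we are not: the functions $S_i=N^{1/p}1_{((i-1)/N,\,i/N)}$, $1\le i\le N$, have norm $1$, but their average $N^{1/p-1}1_{(0,1)}$ has norm $N^{1/p-1}\to\infty$. Convex combinations of elements of the unit ball are not controlled, and one expects some clever matrix to exploit this. Let us look for one.

*Size one.* If $n=1$, then $\|(u_1,v_1)f_{11}\|\le\|f_{11}\|\le1$.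

*One function.* If $f_{jk}=a_{jk}\varphi$ with $\|\varphi\|=1$, the problem is Grothendieck's inequality for $a$, and $K_G$ works.

*A $2\times2$ matrix.* Let $r$ be a function on $(0,1)$ equal to $1$ and to $-1$ on sets of measure $\frac12$. Put $f_{11}=f_{22}=1$, $f_{12}=f_{21}=r$. Since $r^2=1$,
$$\sum_{j,k}\epsilon_j\delta_kf_{jk}=(\epsilon_1+r\epsilon_2)(\delta_1+r\delta_2).$$
The first factor has modulus $2$ where $r=\epsilon_1\epsilon_2$ and vanishes elsewhere; the second has modulus $2$ where $r=\delta_1\delta_2$ and vanishes elsewhere. So the product is $0$ if $\epsilon_1\epsilon_2\ne\delta_1\delta_2$. Otherwise its modulus is $4$ on a set of measure $\frac12$ and $0$ on the rest. The largest norm of a signed sum is therefore $4\cdot2^{-1/p}$. Taking $u_j=v_j=e_j$ gives $\sum(u_j,v_k)f_{jk}=f_{11}+f_{22}=2$. The ratio is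
$$\frac{2}{4\cdot2^{-1/p}}=2^{1/p-1}>1 .$$
So non-convexity does cost something, and any $K(p)$ must tend to $\infty$ as $p\to0$. This supports the guess, and the obvious next move is to amplify.

*The tensor square.* Let $r_1,r_2$ be independent copies of $r$, and let $w_1,\dots,w_4$ be $1,r_1,r_2,r_1r_2$. The tensor square of the example is the $4\times4$ matrix $f_{jk}=w_jw_k$, and again
$$\sum\epsilon_j\delta_kf_{jk}=AB,\qquad A=\sum\epsilon_jw_j,\ B=\sum\delta_kw_k .$$
With $u_j=v_j=e_j$ we get $\sum_jw_j^2=4$. If the ratio were multiplicative we would find $4^{1/p-1}$. But there are now signs that are not products of signs: for $\epsilon=\delta=(1,1,1,-1)$ the function $A=B=1+r_1+r_2-r_1r_2$ takes at $(r_1,r_2)=(1,1),(1,-1),(-1,1),(-1,-1)$ the values $2,2,2,-2$. Thus $|AB|=4$ everywhere and $\|AB\|=4$. The ratio has fallen to at most $1$, and the gain is lost.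

*The identity coefficient matrix, every $n$.* Let $(u_j,v_k)=1$ if $j=k$ and $0$ otherwise. Let $\epsilon$ be uniformly random signs. At a point $t\in(0,1)$ put $F(\epsilon)=\sum_{j,k}\epsilon_j\epsilon_kf_{jk}(t)$. Its mean is $\sum_jf_{jj}(t)$. It is a polynomial of degree at most $2$ in independent signs, so the classical hypercontractive inequality gives $\|F\|_{L_4(\epsilon)}\le3\|F\|_{L_2(\epsilon)}$. Log-convexity of the $L_q$ norms gives $\|F\|_2\le\|F\|_p^{\theta}\|F\|_4^{1-\theta}$ with $\frac12=\frac\theta p+\frac{1-\theta}4$, that is, $\theta=\frac p{4-p}$. Hence $\|F\|_2\le C_p\|F\|_p$ with $C_p=3^{(1-\theta)/\theta}$, and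
$$\Big|\sum_jf_{jj}(t)\Big|^p=|\mathbb EF|^p\le C_p^p\,\mathbb E\Big|\sum_{j,k}\epsilon_j\epsilon_kf_{jk}(t)\Big|^p .$$
Integrating in $t$ gives $\|\sum_jf_{jj}\|\le C_p$ for every $n$. So the identity, the coefficient matrix of the $2\times 2$ example, can never produce a counterexample.

The mechanism deserves attention. The diagonal sum is an average of elements of the unit ball, and we could control it because, at each point $t$, the averaged quantity did not fluctuate too wildly around its mean. This turns out to be the decisive point in general: the guess is wrong, and the answer is yes for every $0<p<1$.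

## 2. The theorem and its sharpenings

Let $0<p<1$, let $E$ be a real separable Hilbert space, $\mu$ a measure, and $X=L_p(\mu;E)$ with $\|f\|^p=\int|f|_E^p\,d\mu$. The measure space is called $\Omega$. Values in $E$ are allowed because the proof needs them even when $E=\mathbb R$ at the start.

**Definition.** For a matrix $f=(f_{jk})_{j,k=1}^n$ in $X$,
$$\|f\|_\pm=\max_{\epsilon_j,\delta_k=\pm1}\Big\|\sum_{j,k}\epsilon_j\delta_kf_{jk}\Big\| .$$

In Section 1 we computed $\|f\|_\pm=4\cdot2^{-1/p}$ for the $2\times2$ example.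

**Theorem 1.** There is $K=K(p)<\infty$, depending only on $p$, such that $\|f\|_\pm\le1$ implies $\|\sum_{j,k}(u_j,v_k)f_{jk}\|\le K$ for all $n$ and all $u_j,v_k$ in the unit ball of $\ell_2$.

The question of Section 1 is the case $E=\mathbb R$, $\mu$ Lebesgue measure on $(0,1)$.

**Definition.** For a real $n\times n$ matrix $m$, $\gamma_2(m)=\inf\{\max_j\|u_j\|\max_k\|v_k\|:\ m_{jk}=(u_j,v_k)\}$, the infimum being over vectors in a real Hilbert space.

For example, the identity matrix and every sign matrix $(\epsilon_j\delta_k)$ have $\gamma_2\le1$ (use $u_j=v_j=e_j$, respectively one-dimensional vectors), and equality holds since $|m_{jk}|\le\gamma_2(m)$ always. For $H=\begin{pmatrix}1&1\\1&-1\end{pmatrix}$ we have $\gamma_2(H)=\sqrt2$. Taking the rows as $u_j$ and $v_k=e_k$ gives $\le\sqrt2$. Conversely, if $H_{jk}=(u_j,v_k)$ with $\max_j\|u_j\|\le\alpha$ and $\max_k\|v_k\|\le\beta$, then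
$$4=\sum_{j,k} H_{jk}^2=(u_1,v_1+v_2)+(u_2,v_1-v_2)\le\alpha\big(\|v_1+v_2\|+\|v_1-v_2\|\big)\le2\sqrt2\,\alpha\beta .$$

The function $\gamma_2$ is a norm. It is finite (take $u_j=e_j$, $v_k=\sum_jm_{jk}e_j$), it is homogeneous, and it vanishes only at $0$ since $|m_{jk}|\le\gamma_2(m)$. For the triangle inequality, given $\eta>0$, rescale representations of $m$ and $m'$ so that all vectors satisfy $\|u_j\|^2,\|v_k\|^2\le\gamma_2(m)+\eta$ and $\|u_j'\|^2,\|v_k'\|^2\le\gamma_2(m')+\eta$. Then $u_j\oplus u_j'$ and $v_k\oplus v_k'$ represent $m+m'$ and have squared norms at most $\gamma_2(m)+\gamma_2(m')+2\eta$.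

**Theorem 2.**

* (a) If $\|f\|_\pm\le1$ and $u_j,v_k,x_j,y_k$ lie in unit balls of Hilbert spaces, then $\big\|\sum_{j,k}(u_j,v_k)f_{jk}\otimes x_j\otimes y_k\big\|_{L_p(\mu;E\otimes H_1\otimes H_2)}\le K'(p)$ (Hilbert tensor products; $x_j\in H_1$, $y_k\in H_2$).
* (b) For a real matrix $m$, let $\Theta_p(m)$ be the best constant in $\|\sum m_{jk}f_{jk}\|\le\Theta_p(m)\|f\|_\pm$ over matrices in $L_p(0,1)$. Then $\gamma_2(m)\le\Theta_p(m)\le K(p)\gamma_2(m)$.
* (c) The best constant in $L_p(0,1)$ satisfies $2^{1/p-1}\le K(p)\le(Cp^{-20})^{1/p}$ with $C$ absolute. In particular $K(p)\to\infty$ as $p\to0$.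
* (d) There is no $C=C(p)$ such that every $f$ in $L_p(0,1)$ with $\|f\|_\pm\le1$ can be written $f_{jk}=g\,h_{jk}$ with $\|g\|_{L_{p/(1-p)}}\le1$ and $\max_{\epsilon,\delta}\|\sum\epsilon_j\delta_kh_{jk}\|_{L_1}\le C$.

Part (d) says that a reduction to $L_1$ by a change of density is impossible; we come to it in Section 4.

We use throughout that $(\sum b_i)^q\le\sum b_i^q$ for $b_i\ge0$ and $0<q\le1$: if $S=\sum b_i\in(0,\infty)$, then $b_i/S\le(b_i/S)^q$, and summing gives $1\le\sum b_i^q/S^q$. With $q=p$, and for countable sums as well,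
$$\Big\|\sum_if_i\Big\|^p\le\sum_i\|f_i\|^p. \tag{1}$$
Only finitely many functions in $X$ occur at a time, and each vanishes off a $\sigma$-finite set. So $\mu$ may be taken $\sigma$-finite and Fubini's theorem applies. We abbreviate
$$\rho=\frac1{2^p-1},\quad s=\sum_{m\ge2}(m!)^{-p/2},\quad \sigma=\sum_{r\ge1}(r!)^{-p},\quad \tau=\sum_{m\ge1}(m+1)2^{mp}(m!)^{-p/2}.$$
All four are finite, since factorials beat geometric growth. Moreover $\rho\ge1$ and $\sigma\ge1$.

## 3. Bounded coefficients are harmless, Gaussian coefficients are not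

The first lemma is the only place where the hypothesis on signs is used directly.

**Lemma 1.** (i) If $f_j\in X$ and $\|\sum\epsilon_jf_j\|\le1$ for all signs, then $\|\sum t_jf_j\|^p\le\rho$ for all $t\in[-1,1]^n$. (ii) If $\|f\|_\pm\le1$, then $\|\sum s_jt_kf_{jk}\|^p\le\rho^2$ for all $s,t\in[-1,1]^n$.

*Proof.* (i) Every $t_j\in[-1,1]$ has a binary expansion $t_j=\sum_{l\ge1}2^{-l}\epsilon_j^{(l)}$ with signs $\epsilon^{(l)}_j$. So $\sum_jt_jf_j=\sum_l2^{-l}\sum_j\epsilon_j^{(l)}f_j$, and (1) gives $\|\sum t_jf_j\|^p\le\sum_{l\ge1}2^{-lp}=\frac{2^{-p}}{1-2^{-p}}=\rho$.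

(ii) Fix signs $\epsilon$. The functions $\sum_j\epsilon_jf_{jk}$, $1\le k\le n$, satisfy the hypothesis of (i), so $\|\sum_j\epsilon_j\sum_kt_kf_{jk}\|^p\le\rho$. This holds for all $\epsilon$. So (i), applied after division by $\rho^{1/p}$ to the functions $\sum_kt_kf_{jk}$, gives the bound $\rho\cdot\rho$. $\square$

In particular rank one coefficients $(u_j,v_k)=s_jt_k$ with $|s_j|,|t_k|\le1$ are never a problem. If $|s_j|\le A$ and $|t_k|\le B$, the bound scales to $\rho^2A^pB^p$.

Now imitate the treatment of the identity matrix for general $u_j,v_k\in\mathbb R^N$, with real-valued $f_{jk}$. Let $G=(g_1,\dots,g_N)$ be a standard Gaussian vector, and put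
$$Q(G)=\sum_{j,k}(u_j\cdot G)(v_k\cdot G)f_{jk},\qquad \mathbb EQ=\sum_{j,k}(u_j,v_k)f_{jk}.$$
At each point of $\Omega$ this is a polynomial of degree at most $2$ in Gaussian variables. The hypercontractive inequality $\|Q\|_4\le3\|Q\|_2$ holds for these as well, so as before
$$\Big\|\sum_{j,k}(u_j,v_k)f_{jk}\Big\|^p\le C_p^p\,\mathbb E\|Q(G)\|^p .$$
It remains to bound $\|Q(G)\|$, and this is where the approach stops. The coefficients $u_j\cdot G$ do not lie in $[-1,1]$, and Lemma 1 gives only $\|Q(G)\|^p\le\rho^2\max_j|u_j\cdot G|^p\max_k|v_k\cdot G|^p$. For orthonormal $u_j$ the first maximum is $\max_{j\le n}|g_j|$. Since $P(\max_{j\le n}|g_j|\le t)=P(|g_1|\le t)^n\to0$ for each $t$, its moments tend to $\infty$ with $n$. The resulting constant depends on $n$.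

One can make the coefficients bounded, for instance by taking $\operatorname{sgn}(u_j\cdot G)$. For unit vectors, $\mathbb E\operatorname{sgn}(u\cdot G)\operatorname{sgn}(v\cdot G)=\frac2\pi\arcsin(u,v)$. Then Lemma 1 is happy, and the other half of the argument breaks. The random function $\sum\operatorname{sgn}(u_j\cdot G)\operatorname{sgn}(v_k\cdot G)f_{jk}$ is no longer a polynomial of bounded degree in $G$. We have no pointwise bound of its mean by its $p$-th moment, and by Section 1 the mean of elements of the unit ball of $L_p$ can be arbitrarily large.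

So we want random coefficients that are bounded, and for which the fluctuation around the mean can still be estimated.

## 4. Changing the density does not lead to $L_1$

Another way around non-convexity would be to pass to $L_1$. Suppose $f_{jk}=gh_{jk}$ with $\|g\|_{p/(1-p)}\le1$ and all signed sums of $h$ bounded by $C$ in $L_1$. Hölder's inequality with $\frac1p=\frac{1-p}p+1$ gives
$$\Big\|\sum(u_j,v_k)f_{jk}\Big\|_p\le\Big\|\sum(u_j,v_k)h_{jk}\Big\|_1\le K_GC,$$
the last step by the convexity argument of Section 1, valid in $L_1$. Part (d) of Theorem 2 says that this is not available. The proof exhibits one bad family.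

**Proof of Theorem 2(d).** Let $n=2^k$ and let $(W_{ij})$ be a symmetric $n\times n$ Hadamard matrix: entries $\pm1$, rows $W_i$ orthogonal with $|W_i|^2=n$ (the $k$-fold tensor power of $\begin{pmatrix}1&1\\1&-1\end{pmatrix}$ is one). Let $\theta_1,\theta_2,\dots$ be independent standard Cauchy variables on $(0,1)$. Their density is $\frac1{\pi(1+x^2)}$, so $c:=\|\theta_1\|_p<\infty$ because $p<1$, while $\mathbb E|\theta_1|=\infty$. Their characteristic function is $e^{-|x|}$, so $\sum b_i\theta_i$ has the law of $(\sum|b_i|)\theta_1$. Put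
$$f_{jk}=c^{-1}n^{-2}\sum_{i=1}^n\theta_iW_{ij}W_{ik}.$$

**Step 1.** *We check $\|f\|_\pm\le1$.* For signs $\epsilon,\delta$ put $s_i=\frac1n(W_i,\epsilon)$, $t_i=\frac1n(W_i,\delta)$. Then $\sum\epsilon_j\delta_kf_{jk}=c^{-1}\sum_i\theta_is_it_i$. Since the $W_i/\sqrt n$ form an orthonormal basis, $\sum_is_i^2=\frac1{n^2}\,n|\epsilon|^2=1$, and likewise $\sum t_i^2=1$. The signed sum has the law of $c^{-1}(\sum|s_it_i|)\theta_1$, and $\sum|s_it_i|\le1$ by Cauchy–Schwarz. Its quasi-norm is at most $c^{-1}\|\theta_1\|_p=1$.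

**Step 2.** *We show that a factorization would bound averages of $|\theta_i|$.* Suppose $f_{jk}=gh_{jk}$ as in (d). Take $\epsilon=\delta=W_i$. Then $s_l=t_l=1$ for $l=i$ and $0$ otherwise, so
$$c^{-1}\theta_i=gH_i,\qquad H_i=\sum_{j,k}W_{ij}W_{ik}h_{jk},\qquad \|H_i\|_1\le C .$$
Take absolute values, average over $i$, and apply Hölder's inequality:
$$\Big\|\frac1{cn}\sum_{i=1}^n|\theta_i|\Big\|_p=\Big\||g|\,\frac1n\sum_{i=1}^n|H_i|\Big\|_p\le\|g\|_{p/(1-p)}\Big\|\frac1n\sum_{i=1}^n|H_i|\Big\|_1\le C .$$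

**Step 3.** *We contradict this as $n\to\infty$.* The $\theta_i$ form one infinite independent sequence and $\mathbb E|\theta_1|=\infty$, so by the strong law $\frac1n\sum_{i\le n}|\theta_i|\to\infty$ almost surely. By Fatou's lemma applied to $p$-th powers, the left side tends to $\infty$ along $n=2^k$. So no $C$ works for all $n$. $\blacksquare$

## 5. Small bounded exponentials

We look for coefficients that are bounded, like signs, and almost linear in $G$, like $u_j\cdot G$. Take $e^{ia\,u_j\cdot G}$ and $e^{ia\,v_k\cdot G}$ with a small parameter $a$. Their real and imaginary parts lie in $[-1,1]$, so Lemma 1 controls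
$$F(G)=\sum_{j,k}f_{jk}e^{ia(u_j+v_k)\cdot G}.$$
For unit vectors $\mathbb Ee^{ia(u+v)\cdot G}=e^{-a^2|u+v|^2/2}=e^{-a^2}e^{-a^2(u,v)}$, so the mean is
$$\mathbb EF=e^{-a^2}\Big(\sum f_{jk}-a^2\sum(u_j,v_k)f_{jk}+\tfrac{a^4}2\sum(u_j,v_k)^2f_{jk}-\cdots\Big),$$
and the sum we want sits there with coefficient $-a^2$. The later terms are of the same kind, because $(u,v)^r=(u^{\otimes r},v^{\otimes r})$ is again an inner product of unit vectors. If $K_n$ denotes the best constant for size $n$, they contribute $O(a^{4p}K_n^p)$ in $p$-th powers, which can be absorbed into the main term $a^{2p}K_n^p$.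

The fluctuation $F-\mathbb EF$ looks dangerous, because it is of order $a$, larger than $a^2$. What matters is which quantity stands behind that $a$. To first order in $a$ it is the square function $|\sum f_{jk}\otimes(u_j+v_k)|$. This involves no products $(u_j,v_k)$, and it is bounded by a constant independent of $K_n$. The constant $K_n$ enters the fluctuation only with the factor $a^{3p}$, again smaller than $a^{2p}$. This bookkeeping is the proof. We need to bound square functions first (Section 6), and the same device, in a one-index version, does that too.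

We recall the facts used. Let $G$ be a standard Gaussian vector in $\mathbb R^N$ with expectation $\mathbb E$, independent of everything. For $w,w'\in\mathbb R^N$,
$$\mathbb Ee^{iw\cdot G}=e^{-|w|^2/2},\qquad \mathbb E\big[e^{iaw\cdot G}e^{-iaw'\cdot G}\big]=e^{-a^2|w|^2/2}e^{-a^2|w'|^2/2}e^{a^2(w,w')}, \tag{2}$$
the second because $|w-w'|^2=|w|^2+|w'|^2-2(w,w')$. Differentiating $\mathbb Ee^{i(au+tu')\cdot G}=e^{-|au+tu'|^2/2}$ at $t=0$ for unit $u$ gives $i\,\mathbb E[(u'\cdot G)e^{iau\cdot G}]=-a(u,u')e^{-a^2/2}$, that is,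
$$\mathbb E\big[e^{iau\cdot G}(u'\cdot G)\big]=ia(u,u')e^{-a^2/2}. \tag{3}$$
Put $m_p=\mathbb E|g_1|^p$. By Jensen, $0<m_p\le(\mathbb Eg_1^2)^{p/2}=1$. Complex functions take values in the complexification $E_{\mathbb C}$. If $f_j(\omega)\in E$ and the $Z_j$ are complex random variables, then pointwise $\mathbb E|\sum_jf_jZ_j|^2=\sum_{j,j'}\langle f_j,f_{j'}\rangle\mathbb E[Z_j\overline{Z_{j'}}]$.

For $u_j\in\mathbb R^N$ with coordinates $u_{jl}$, the function $\sum_jf_j\otimes u_j$ takes values in $E\otimes\mathbb R^N$ and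
$$\Big|\sum_jf_j\otimes u_j\Big|^2=\sum_{j,j'}\langle f_j,f_{j'}\rangle(u_j,u_{j'})=\sum_l\Big|\sum_ju_{jl}f_j\Big|^2 .$$
For instance, if $u_j=e_j$ this is $\sum_j|f_j|^2$; if all $u_j$ equal one unit vector it is $|\sum_jf_j|^2$. The tensor power $u^{\otimes m}\in\mathbb R^{N^m}$ has as coordinates all products $u_{l_1}\cdots u_{l_m}$, for instance $(x,y)^{\otimes2}=(x^2,xy,yx,y^2)$. It satisfies $(u^{\otimes m},u'^{\otimes m})=(u,u')^m$, so it is a unit vector if $u$ is. By convention $u^{\otimes0}=1\in\mathbb R$.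

## 6. From signed sums to square functions

**Lemma 2.** There is $L=L(p)$, namely $L^p=20\rho s/m_p^2$, such that if $f_1,\dots,f_n\in L_p(\mu;E)$ satisfy $\|\sum\epsilon_jf_j\|\le1$ for all signs, and $u_j$ are in the unit ball of $\mathbb R^N$, then $\|\sum_jf_j\otimes u_j\|_{L_p(\mu;E\otimes\mathbb R^N)}\le L$.

*Proof.*

**Step 1.** *We reduce to unit vectors and set up a finite best constant.* Replacing $u_j$ by $(u_j,\sqrt{1-|u_j|^2})$ adds $|\sum_j\sqrt{1-|u_j|^2}f_j|^2$ to $|\sum f_j\otimes u_j|^2$, so it only increases the left side. Hence assume $|u_j|=1$. Let $L_n$ be the supremum of $\Lambda:=\|\sum_jf_j\otimes u_j\|$ over all $\mu,E,N$, all unit $u_j\in\mathbb R^N$ and all admissible $f_1,\dots,f_n$. Taking two sign choices that differ only at $j$, we see that $2f_j$ is the difference of two signed sums. So $\|f_j\|^p\le2^{-p}\cdot2=2^{1-p}$. By (1), $L_n^p\le n2^{1-p}<\infty$. We now bound $L_n$ independently of $n$. Fix $f_j,u_j$ and $0<a\le1$.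

**Step 2.** *We split off the constant and linear parts of an exponential sum and compute the variance of the rest.* Let
$$F(G)=\sum_jf_je^{iau_j\cdot G},\qquad Y=\sum_jf_j(u_j\cdot G),\qquad R=F-e^{-a^2/2}\sum_jf_j-iae^{-a^2/2}Y .$$
So $R=\sum_jf_jZ_j$ with $Z_j=e^{iau_j\cdot G}-e^{-a^2/2}(1+iau_j\cdot G)$. For unit vectors $u,u'$ we have three kinds of terms. By (2), $\mathbb E[e^{iau\cdot G}e^{-iau'\cdot G}]=e^{-a^2}e^{a^2(u,u')}$. By (2) and (3),
$$\mathbb E\big[e^{iau\cdot G}\,e^{-a^2/2}(1-iau'\cdot G)\big]=e^{-a^2/2}\big(e^{-a^2/2}-ia\cdot ia(u,u')e^{-a^2/2}\big)=e^{-a^2}(1+a^2(u,u')).$$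
The other mixed term is the complex conjugate of such an expression, with the same value. Finally $e^{-a^2}\mathbb E[(1+iau\cdot G)(1-iau'\cdot G)]=e^{-a^2}(1+a^2(u,u'))$. Together,
$$\mathbb E[Z_j\overline{Z_{j'}}]=e^{-a^2}\big(e^{a^2(u_j,u_{j'})}-1-a^2(u_j,u_{j'})\big)=e^{-a^2}\sum_{m\ge2}\frac{a^{2m}}{m!}(u_j^{\otimes m},u_{j'}^{\otimes m}).$$
Hence, pointwise on $\Omega$,
$$\mathbb E|R|^2=e^{-a^2}\sum_{m\ge2}\frac{a^{2m}}{m!}\Big|\sum_jf_j\otimes u_j^{\otimes m}\Big|^2 .$$

**Step 3.** *We bound $R$ by $a^{2}$ times the best constant.* By Jensen, $\mathbb E|R|^p\le(\mathbb E|R|^2)^{p/2}$, and the power $p/2\le1$ may be taken inside the sum. Since the $u_j^{\otimes m}$ are unit vectors, each $\|\sum_jf_j\otimes u_j^{\otimes m}\|$ is at most $L_n$. Using $a\le1$,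
$$\int\mathbb E|R|^p\,d\mu\le e^{-pa^2/2}\sum_{m\ge2}a^{mp}(m!)^{-p/2}L_n^p\le e^{-pa^2/2}a^{2p}sL_n^p .$$

**Step 4.** *We bound $F$ from the hypothesis on signs.* For each value of $G$ the real part of $F(G)$ has coefficients $\cos(au_j\cdot G)$ and the imaginary part has coefficients $\sin(au_j\cdot G)$. Lemma 1(i) applied to each gives $\|F(G)\|^p\le2\rho$.

**Step 5.** *We bound the linear part from below by the square function.* Fix a point of $\Omega$ and put $h_l=\sum_ju_{jl}f_j\in E$, so $Y=\sum_lg_lh_l$ and $\theta^2:=\sum_l|h_l|^2=|\sum_jf_j\otimes u_j|^2$. We claim $\mathbb E|Y|^p\ge m_p\theta^p$. This is trivial if $\theta=0$. Otherwise take an orthonormal basis $e_1,\dots,e_d$ of the span of the $h_l$. Each $\langle Y,e_q\rangle=\sum_lg_l\langle h_l,e_q\rangle$ is a centered Gaussian with variance $\theta_q^2=\sum_l\langle h_l,e_q\rangle^2>0$, so it equals $\theta_q\xi_q$ with $\xi_q$ standard Gaussian (not necessarily independent), and $\sum_q\theta_q^2=\theta^2$. Since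 $x\mapsto x^{p/2}$ is concave,
$$\mathbb E|Y|^p=\theta^p\,\mathbb E\Big(\sum_q\frac{\theta_q^2}{\theta^2}\xi_q^2\Big)^{p/2}\ge\theta^p\sum_q\frac{\theta_q^2}{\theta^2}\mathbb E|\xi_q|^p=m_p\theta^p .$$
Integrating over $\Omega$, $\int\mathbb E|Y|^p\,d\mu\ge m_p\Lambda^p$.

**Step 6.** *We combine and absorb.* From $iae^{-a^2/2}Y=F-e^{-a^2/2}\sum f_j-R$, the bound $\|\sum f_j\|\le1$, and Steps 3–5,
$$a^pe^{-pa^2/2}m_p\Lambda^p\le2\rho+e^{-pa^2/2}+e^{-pa^2/2}a^{2p}sL_n^p .$$
Multiply by $e^{pa^2/2}\le e^{1/2}$. Since $2e^{1/2}\rho+1\le5\rho$, we get $m_pa^p\Lambda^p\le5\rho+sa^{2p}L_n^p$. Take the supremum over all admissible data on the left. As $L_n<\infty$,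
$$(m_pa^p-sa^{2p})L_n^p\le5\rho .$$
Choose $a^p=m_p/(2s)$. It is less than $1$, because $m_p\le1$ and $s>2^{-p/2}>2^{-1/2}$. The bracket equals $\frac{m_p^2}{2s}-\frac{m_p^2}{4s}=\frac{m_p^2}{4s}$, so $L_n^p\le20\rho s/m_p^2$. $\square$

Notice how the obstruction of Section 3 was passed. The unbounded quantity $Y$ was never bounded from the hypothesis directly. It was compared with the bounded $F$, and the error carried $a^{2p}$ against $a^p$.

**Lemma 3.** If $h=(h_{jk})$ in $X$ has $\|h\|_\pm\le D$, and $x_j\in\mathbb R^N$, $y_k\in\mathbb R^{N'}$ lie in the unit balls, then $\|\sum h_{jk}\otimes x_j\otimes y_k\|_{L_p(\mu;E\otimes\mathbb R^N\otimes\mathbb R^{N'})}\le L^2D$.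

*Proof.* Here we iterate Lemma 2, and this is why it was stated for Hilbert space values. Put $\varphi_j=\sum_kh_{jk}\otimes y_k\in L_p(\mu;E\otimes\mathbb R^{N'})$. Fix signs $\epsilon$. All signed sums of the functions $\sum_j\epsilon_jh_{jk}$, $1\le k\le n$, have norm at most $D$, so Lemma 2 gives
$$\Big\|\sum_j\epsilon_j\varphi_j\Big\|=\Big\|\sum_k\Big(\sum_j\epsilon_jh_{jk}\Big)\otimes y_k\Big\|\le LD .$$
This holds for all $\epsilon$. Lemma 2, applied to $(\varphi_j)$ with values in $E\otimes\mathbb R^{N'}$ and to $(x_j)$, gives $\|\sum_j\varphi_j\otimes x_j\|\le L\cdot LD$. Up to the order of the tensor factors this is the claim. $\square$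

## 7. Mean against fluctuation: proof of Theorem 1

**Step 0.** *We pass to unit vectors and define a best constant that is finite for each $n$.* Finitely many vectors span a finite-dimensional space. Replace $u_j$ by $u_j\oplus\sqrt{1-\|u_j\|^2}\,e$ and $v_k$ by $v_k\oplus\sqrt{1-\|v_k\|^2}\,e'$, where $e\perp e'$ are new unit vectors. The inner products $(u_j,v_k)$ do not change, and now all $u_j,v_k$ are unit vectors in some $\mathbb R^N$. Let $K_n$ be the supremum of $\|\sum(u_j,v_k)f_{jk}\|$ over all $\mu,E,N$, all unit $u_j,v_k\in\mathbb R^N$, and all $n\times n$ matrices with $\|f\|_\pm\le1$. To see that it is finite, let $S(\eta,\zeta)$, for fixed $(j,k)$ and $\eta,\zeta=\pm1$, be the signed sum with $\epsilon_j=\eta$, $\delta_k=\zeta$ and all other signs $1$. Then $\sum_{\eta,\zeta}\eta\zeta S(\eta,\zeta)=4f_{jk}$, so $\|f_{jk}\|^p\le4^{-p}\cdot4=4^{1-p}$. Since $|(u_j,v_k)|\le1$, (1) gives $K_n^p\le n^24^{1-p}<\infty$.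

Fix such $f,u,v$, let $0<a\le1$, and put
$$w_{jk}=u_j+v_k,\qquad F(G)=\sum_{j,k}f_{jk}e^{iaw_{jk}\cdot G},\qquad h_{jk}=e^{-a^2(u_j,v_k)}f_{jk}.$$

**Step 1.** *We bound $F$ for every value of $G$.* Write $B(x,y)=\sum x_jy_kf_{jk}$, $c_j=\cos(au_j\cdot G)$, $s_j=\sin(au_j\cdot G)$, $c_k'=\cos(av_k\cdot G)$, $s_k'=\sin(av_k\cdot G)$. Multiplying out $(c_j+is_j)(c_k'+is_k')$,
$$F=B(c,c')-B(s,s')+iB(c,s')+iB(s,c').$$
All coefficients lie in $[-1,1]$, so Lemma 1(ii) and (1) give $\|F(G)\|^p\le4\rho^2$.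

**Step 2.** *We compute the mean and the variance of $F$.* Since $|w_{jk}|^2=2+2(u_j,v_k)$, formula (2) gives $\mathbb Ee^{iaw_{jk}\cdot G}=e^{-a^2}e^{-a^2(u_j,v_k)}$, so
$$\mathbb EF=e^{-a^2}\sum_{j,k}h_{jk}.$$
By (2), the covariance of $e^{iaw\cdot G}$ and $e^{iaw'\cdot G}$ is $e^{-a^2|w|^2/2}e^{-a^2|w'|^2/2}(e^{a^2(w,w')}-1)$. The two prefactors, for $w=w_{jk}$ and $w'=w_{j'k'}$, turn $f_{jk}$ into $e^{-a^2}h_{jk}$ and $f_{j'k'}$ into $e^{-a^2}h_{j'k'}$. Expanding $e^{a^2(w,w')}-1=\sum_{m\ge1}\frac{a^{2m}}{m!}(w^{\otimes m},w'^{\otimes m})$ we get, pointwise on $\Omega$,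
$$\mathbb E|F-\mathbb EF|^2=e^{-2a^2}\sum_{m\ge1}\frac{a^{2m}}{m!}\Big|\sum_{j,k}h_{jk}\otimes w_{jk}^{\otimes m}\Big|^2. \tag{4}$$

**Step 3.** *The variance involves $h$, not $f$, so we bound $\|h\|_\pm$.* For signs $\epsilon,\delta$, expanding the exponential,
$$\sum_{j,k}\epsilon_j\delta_kh_{jk}=\sum_{r\ge0}\frac{(-a^2)^r}{r!}\sum_{j,k}\big(\epsilon_ju_j^{\otimes r},\delta_kv_k^{\otimes r}\big)f_{jk}.$$
The term $r=0$ is a signed sum of $f$, of norm at most $1$. For $r\ge1$ the vectors $\epsilon_ju_j^{\otimes r}$, $\delta_kv_k^{\otimes r}$ are unit vectors in $\mathbb R^{N^r}$, so the inner sum has norm at most $K_n$. By (1), and since $a^{2rp}\le a^{2p}$ for $r\ge1$,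
$$\|h\|_\pm^p\le D^p:=1+a^{2p}\sigma K_n^p. \tag{5}$$

**Step 4.** *We bound the fluctuation by the square function estimate of Lemma 3.* Expand $(u_j+v_k)^{\otimes m}$ into $2^m$ tensor products. For each $r$, exactly $\binom mr$ of them have $u_j$ in $r$ positions. Each such product arises from $u_j^{\otimes r}\otimes v_k^{\otimes(m-r)}$ by a permutation of tensor factors that does not depend on $j,k$, and such a permutation is an isometry. So, pointwise on $\Omega$, the triangle inequality in the Hilbert space gives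
$$\Big|\sum_{j,k}h_{jk}\otimes w_{jk}^{\otimes m}\Big|\le\sum_{r=0}^m\binom mr\Big|\sum_{j,k}h_{jk}\otimes u_j^{\otimes r}\otimes v_k^{\otimes(m-r)}\Big| .$$
By Lemma 3 and (5) each function on the right has norm at most $L^2D$. With (1),
$$\Big\|\sum_{j,k}h_{jk}\otimes w_{jk}^{\otimes m}\Big\|^p\le\sum_{r=0}^m\binom mr^pL^{2p}D^p\le(m+1)2^{mp}L^{2p}D^p .$$
Now use Jensen, $\mathbb E|F-\mathbb EF|^p\le(\mathbb E|F-\mathbb EF|^2)^{p/2}$, take the power $p/2$ inside the sum in (4), and integrate: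
$$\int\mathbb E|F-\mathbb EF|^p\,d\mu\le e^{-pa^2}\sum_{m\ge1}a^{mp}(m!)^{-p/2}(m+1)2^{mp}L^{2p}D^p\le e^{-pa^2}a^p\tau L^{2p}D^p .$$

**Step 5.** *We bound the mean.* Pointwise $|\mathbb EF|^p\le|F|^p+|F-\mathbb EF|^p$. Take $\mathbb E$, integrate over $\Omega$, and use Steps 1, 2 and 4:
$$e^{-pa^2}\Big\|\sum_{j,k}h_{jk}\Big\|^p\le4\rho^2+e^{-pa^2}a^p\tau L^{2p}D^p .$$
Multiplying by $e^{pa^2}\le e$,
$$\Big\|\sum_{j,k}h_{jk}\Big\|^p\le4e\rho^2+a^p\tau L^{2p}D^p. \tag{6}$$

**Step 6.** *We extract the wanted sum from the mean and absorb $K_n$.* We have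
$$\sum_{j,k}h_{jk}=\sum_{j,k}f_{jk}-a^2\sum_{j,k}(u_j,v_k)f_{jk}+\sum_{r\ge2}\frac{(-a^2)^r}{r!}\sum_{j,k}(u_j,v_k)^rf_{jk}.$$
The first sum has norm at most $1$. As in Step 3, the $p$-th power of the norm of the last is at most $\sum_{r\ge2}a^{2rp}(r!)^{-p}K_n^p\le a^{4p}\sigma K_n^p$. Solving for the middle term and using (6) and (5),
$$a^{2p}\Big\|\sum_{j,k}(u_j,v_k)f_{jk}\Big\|^p\le4e\rho^2+1+a^{4p}\sigma K_n^p+a^p\tau L^{2p}\big(1+a^{2p}\sigma K_n^p\big).$$
The right side does not depend on $f,u,v$, so we may take the supremum on the left. Here $4e\rho^2+1\le12\rho^2$ and $a^p\tau L^{2p}\le\tau L^{2p}$. The terms with $K_n^p$ on the right add up to $a^{2p}K_n^p\,(a^{2p}\sigma+a^p\sigma\tau L^{2p})\le a^{2p}K_n^p\cdot a^p\sigma(1+\tau L^{2p})$. As $K_n<\infty$, we may subtract: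
$$a^{2p}K_n^p\big(1-a^p\sigma(1+\tau L^{2p})\big)\le12\rho^2+\tau L^{2p}.$$
Choose $a^p=\big(2\sigma(1+\tau L^{2p})\big)^{-1}$, which is at most $1$ since $\sigma\ge1$. The bracket is $\frac12$, and therefore
$$K_n^p\le2a^{-2p}(12\rho^2+\tau L^{2p})=8\sigma^2(1+\tau L^{2p})^2(12\rho^2+\tau L^{2p})=:K(p)^p. \tag{7}$$
This does not depend on $n$. $\blacksquare$

## 8. Tensors, multipliers, and the size of the constant

**Proof of Theorem 2(a).** The aim is to combine Theorem 1 with Lemma 3. Only spans of finitely many vectors matter, so all Hilbert spaces containing $u_j,v_k,x_j,y_k$ may be taken finite-dimensional. For any signs, Theorem 1 applied to $\epsilon_ju_j$ and $\delta_kv_k$ gives $\|\sum\epsilon_j\delta_k(u_j,v_k)f_{jk}\|\le K$. So the matrix $h_{jk}=(u_j,v_k)f_{jk}$ has $\|h\|_\pm\le K$, and Lemma 3 gives the claim with $K'=L^2K$. $\blacksquare$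

**Proof of Theorem 2(b).** *Upper bound.* If $m_{jk}=(u_j,v_k)$, divide the $u_j$ by $\max\|u_j\|$ and the $v_k$ by $\max\|v_k\|$ (if a maximum is $0$, then $m=0$). Theorem 1 gives $\|\sum m_{jk}f_{jk}\|\le K(p)\max\|u_j\|\max\|v_k\|\,\|f\|_\pm$. Take the infimum over representations.

*Lower bound.* By homogeneity it suffices to show that $\Theta_p(m)\le1$ implies $\gamma_2(m)\le1$. (If $\Theta_p(m)=0$, this applies to all multiples of $m$ and gives $\gamma_2(m)=0$.) Test on constant functions $f_{jk}=a_{jk}1_{(0,1)}$: we get $|\sum m_{jk}a_{jk}|\le1$ for every real matrix $a$ with $|\sum\epsilon_j\delta_ka_{jk}|\le1$ for all signs. By the bipolar theorem, $m$ lies in the convex hull of the finite symmetric set of sign matrices $(\epsilon_j\delta_k)$. Each of these has $\gamma_2\le1$, and $\gamma_2$ is a norm, so $\gamma_2(m)\le1$. Concretely, if $m_{jk}=\sum_i\lambda_i\epsilon^{(i)}_j\delta^{(i)}_k$, then $u_j=(\sqrt{\lambda_i}\,\epsilon_j^{(i)})_i$ and $v_k=(\sqrt{\lambda_i}\,\delta_k^{(i)})_i$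 are unit vectors representing $m$. $\blacksquare$

**Proof of Theorem 2(c).** *Lower bound.* This is the $2\times2$ example of Section 1: $\|f\|_\pm=4\cdot2^{-1/p}$ and $\|f_{11}+f_{22}\|=2$, so $K(p)\ge2^{1/p-1}$.

*Upper bound.* We estimate the quantities in (7). Below, $C$ denotes absolute constants that may change from place to place.

First, $2^p-1\ge p\ln2$ gives $\rho\le\frac1{p\ln2}$. Next, $m_p\ge P(|g_1|\ge1)>0.3$.

Since $m!\ge2^{m-1}$,
$$s\le\sum_{m\ge2}2^{-(m-1)p/2}=\frac1{2^{p/2}-1}\le\frac2{p\ln2}\le\frac3p,\qquad \sigma\le\sum_{r\ge1}2^{-(r-1)p}=\frac1{1-2^{-p}}\le\frac3p .$$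
For the last inequality, $1-2^{-p}$ is concave in $p$ with values $0$ at $0$ and $\frac12$ at $1$, so it is at least $p/2$. Hence $L^p=20\rho s/m_p^2\le Cp^{-2}$.

For $\tau$ write $\tau=\sum_{m\ge1}(m+1)(4^m/m!)^{p/2}$. For $m<22$ we have $4^m/m!\le e^4$, so each of these finitely many terms is at most $22e^2$. For $m\ge22>8e$ the bound $m!\ge(m/e)^m$ gives $4^m/m!\le(4e/m)^m\le2^{-m}$. So the tail is at most
$$\sum_{m\ge0}(m+1)2^{-mp/2}=(1-2^{-p/2})^{-2}\le Cp^{-2},$$
where concavity again gives $1-2^{-p/2}\ge(1-2^{-1/2})p$. Thus $\tau\le Cp^{-2}$.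

Therefore $\tau L^{2p}\le Cp^{-2}p^{-4}=Cp^{-6}$, hence also $1+\tau L^{2p}\le Cp^{-6}$ and $12\rho^2+\tau L^{2p}\le Cp^{-6}$. Inserting this in (7),
$$K(p)^p\le C\,p^{-2}\cdot p^{-12}\cdot p^{-6}=Cp^{-20},$$
and the best constant in $L_p(0,1)$ is at most $(Cp^{-20})^{1/p}$. The lower bound $2^{1/p-1}$ shows that it tends to $\infty$ as $p\to0$. $\blacksquare$
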